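\title{Jump inversion by total degrees fails in the $\Sigma^0_2$ enumeration degrees}

\begin{abstract}
By a theorem of Soskov, every enumeration degree $\mathbf a$ lies below a total enumeration degree $\mathbf x$ with $\mathbf x'=\mathbf a'$. We show that this theorem fails in the local structure of the degrees below $\mathbf 0'_e$: there is a degree $\mathbf a<\mathbf 0'_e$ with $\mathbf a'<\mathbf 0''_e$ such that $\mathbf 0'_e$ is the only total degree in the interval $[\mathbf a,\mathbf 0'_e]$. We also show that failures are confined to a narrow class: if $\mathbf a\le\mathbf 0'_e$ is not high$_2$, then some total $\mathbf x\in[\mathbf a,\mathbf 0'_e]$ has $\mathbf x'=\mathbf a'$. It follows that every upwards properly $\Sigma^0_2$ degree is high$_2$, and that high$_2$ cannot be improved to high.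
\end{abstract}

\section{Introduction}\label{sec:intro}

Enumeration reducibility compares sets of natural numbers by their positive information: $A$ reduces to $B$ if the elements of $A$ can be produced effectively from the elements of $B$, in whatever order these arrive. Formally, an \emph{enumeration operator} is a computably enumerable (c.e.)\ set $\Phi$ of pairs $\langle x,F\rangle$, where $x\in\mathbb N$ and $F$ is a finite set given by its canonical index. It acts on sets by
\[
\Phi(B)=\{x:\langle x,F\rangle\in\Phi\text{ for some }F\subseteq B\},
\]
and $A\le_e B$ means that $A=\Phi(B)$ for some enumeration operator $\Phi$. The equivalence classes $\mathbf d_e(A)$ under $\equiv_e$ form the partial order $\mathcal D_e$ of \emph{enumeration degrees}; its least element $\mathbf 0_e$ consists of the c.e.\ sets.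

A set $A$ is \emph{total} if $A\equiv_e A\oplus\overline A$, that is, if its negative information can be recovered from its positive information. A degree is \emph{total} if it contains a total set. The total degrees are the degrees
\[
\iota(D)=\mathbf d_e(D\oplus\overline D),\qquad D\subseteq\mathbb N,
\]
and they form a copy of the Turing degrees inside $\mathcal D_e$. Let $\Phi_0,\Phi_1,\dots$ be the standard listing of the enumeration operators and let
\[
K_A=\{\langle e,x\rangle:x\in\Phi_e(A)\}.
\]
The \emph{enumeration jump} is defined by $\mathbf d_e(A)'=\mathbf d_e(K_A\oplus\overline{K_A})=\iota(K_A)$. On total degrees it agrees with the Turing jump. These facts are recalled in Section~\ref{sec:prelim}.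

Two theorems say that an arbitrary degree is well approximated by the total degrees above it. By Selman's theorem, $\mathbf a\le\mathbf b$ if and only if every total degree above $\mathbf b$ is above $\mathbf a$; so a degree is determined by the total degrees above it. By Soskov's theorem, every degree $\mathbf a$ is bounded by a total degree $\mathbf x\ge\mathbf a$ with $\mathbf x'=\mathbf a'$; since the jump is monotone, this is the smallest jump that a degree above $\mathbf a$ can have.

The \emph{local structure} $\mathcal D_e(\le\mathbf 0'_e)$ consists of the degrees below $\mathbf 0'_e$; these are the degrees of the $\Sigma^0_2$ sets. Cooper and Copestake showed that Selman's theorem fails in the local structure: there are \emph{upwards properly $\Sigma^0_2$} degrees, that is, degrees $\mathbf a<\mathbf 0'_e$ such that no total degree lies in $[\mathbf a,\mathbf 0'_e)$. Locally, such a degree has the same total degrees above it as $\mathbf 0'_e$. We answer the corresponding question about Soskov's theorem, which comes from \cite{jumphierarchy}.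

\begin{quote}
\emph{Is there, for every enumeration degree $\mathbf a\le\mathbf 0'_e$, a total enumeration degree $\mathbf x$ with $\mathbf a\le\mathbf x\le\mathbf 0'_e$ and $\mathbf x'=\mathbf a'$?}
\end{quote}

If such an $\mathbf x$ exists for a given $\mathbf a\le\mathbf 0'_e$, we say that \emph{the local Soskov statement holds at $\mathbf a$}. A degree $\mathbf a\le\mathbf 0'_e$ is \emph{low} if $\mathbf a'=\mathbf 0'_e$, \emph{high} if $\mathbf a'=\mathbf 0''_e$, and \emph{high$_2$} if $\mathbf a''=\mathbf 0'''_e$; every high degree is high$_2$. The simplest cases all point to a positive answer. If $\mathbf a$ is total, take $\mathbf x=\mathbf a$. If $\mathbf a$ is high, take $\mathbf x=\mathbf 0'_e$. If $\mathbf a$ is low, a direct forcing argument produces $\mathbf x$ (Example~\ref{ex:low}). The critical test is an upwards properly $\Sigma^0_2$ degree $\mathbf a$. There the only candidate is $\mathbf x=\mathbf 0'_e$, so the statement holds at $\mathbf a$ if and only if $\mathbf a$ is high. One could well guess that this is always so: a degree that the local total degrees cannot tell from $\mathbf 0'_e$ ought to be close to $\mathbf 0'_e$. It is close, but one jump later than the guess requires, and the answer to the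 question is negative.

\begin{theorem}\label{thm:A}
There is an enumeration degree $\mathbf a<\mathbf 0'_e$ with $\mathbf a'<\mathbf 0''_e$ such that the only total degree $\mathbf x$ with $\mathbf a\le\mathbf x\le\mathbf 0'_e$ is $\mathbf x=\mathbf 0'_e$. Hence no total $\mathbf x\in[\mathbf a,\mathbf 0'_e]$ satisfies $\mathbf x'=\mathbf a'$, or even $\mathbf x'\le\mathbf a'$.
\end{theorem}

\begin{theorem}\label{thm:B}
If $\mathbf a\le\mathbf 0'_e$ and $\mathbf a''\ne\mathbf 0'''_e$, that is, if $\mathbf a$ is not high$_2$, then there is a total degree $\mathbf x$ with $\mathbf a\le\mathbf x\le\mathbf 0'_e$ and $\mathbf x'=\mathbf a'$.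
\end{theorem}

\begin{corollary}\label{cor:C}
\begin{enumerate}
\item[(1)] The local Soskov statement holds at every high degree and at every degree $\mathbf a\le\mathbf 0'_e$ that is not high$_2$. Among the degrees that are high$_2$ but not high, it fails at some and holds at others.
\item[(2)] Every upwards properly $\Sigma^0_2$ degree is high$_2$, and here ``high$_2$'' cannot be improved to ``high''.
\end{enumerate}
\end{corollary}

Both theorems become statements about functions whose range is a given $\Sigma^0_2$ set (Lemma~\ref{lem:listings}), and both proofs turn on time. For Theorem~\ref{thm:B}, proved in Section~\ref{sec:positive}, the oracle $\emptyset'$ has to know how long to wait for elements of $A$, and it guesses correctly often enough when $\mathbf a$ is not high$_2$. For Theorem~\ref{thm:A}, proved in Section~\ref{sec:negative}, we build $A$ so that every $\emptyset'$-computable function with range $A$ lists certain elements so late that their positions reveal $\emptyset'$. The corollary is derived in Section~\ref{sec:classes}.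

\section{From degrees to listings}\label{sec:prelim}

From now on a prime on a set or a function denotes the Turing jump, and a prime on a boldface degree denotes the enumeration jump. We write $\varphi_e^X$ for the $e$-th partial function computable from the oracle $X$, so that $X'=\{e:\varphi^X_e(e)\downarrow\}$. A total function $f$ is Turing equivalent to its graph, and $\iota(f)$ means $\iota$ of the graph. We fix a computable bijection $\langle\cdot,\cdot\rangle\colon\mathbb N^2\to\mathbb N$. The $\Sigma^0_2$ sets are the sets c.e.\ in $\emptyset'$. The following facts are standard.

\begin{enumerate}
\item[(F1)] \emph{Monotonicity and compactness.} If $A\subseteq B$ then $K_A\subseteq K_B$, and $K_A=\bigcup\{K_F:F\subseteq A\text{ finite}\}$. Moreover $K_A\le_eA$ by one operator that does not depend on $A$; so if $A$ is c.e., then $K_A$ is c.e., and an index for it is found effectively from an index for $A$. All of this is read off the definition of $\Phi(B)$.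
\item[(F2)] \emph{If $B\le_eA$ then $B\le_1K_A$}, by the map $x\mapsto\langle e,x\rangle$ where $B=\Phi_e(A)$. This applies to $B=A$, to $B=\emptyset'$ (a c.e.\ set is the output of an operator that ignores its input), and to $K_B$ whenever $B\le_eA$, because $K_B\le_eB$. The last case, with (F3), shows that the jump is well defined and monotone on degrees.
\item[(F3)] \emph{$A\le_eD\oplus\overline D$ if and only if $A$ is c.e.\ in $D$.} From left to right, $D$ decides whether a finite set is contained in $D\oplus\overline D$. From right to left, let $A$ be the domain of $\varphi_e^D$ and let the operator contain $\langle x,F\rangle$ whenever $F$ records the positive and negative oracle answers of a halting computation on input $x$. Consequently $\iota(C)\le\iota(D)$ if and only if $C$ and $\overline C$ are both c.e.\ in $D$, that is, if and only if $C\le_TD$.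
\item[(F4)] \emph{$\iota(D)'=\iota(D')$.} The set $K_{D\oplus\overline D}$ is c.e.\ in $D$ by (F1) and (F3), hence computable in $D'$; and $D'$ is c.e.\ in $D$, hence $D'\le_1K_{D\oplus\overline D}$ by (F3) and (F2). Since $\mathbf 0_e=\iota(\emptyset)$, we get $\mathbf 0_e^{(n)}=\iota(\emptyset^{(n)})$. For $\mathbf a=\mathbf d_e(A)$ we get $\mathbf a'=\iota(K_A)$ and $\mathbf a''=\iota((K_A)')$.
\item[(F5)] \emph{The local structure.} By (F3) and (F4), $\mathbf d_e(A)\le\mathbf 0'_e$ if and only if $A$ is c.e.\ in $\emptyset'$, and the total degrees below $\mathbf 0'_e$ are the degrees $\iota(D)$ with $D\le_T\emptyset'$. If $A$ is c.e.\ in $\emptyset'$, then so is $K_A$, and $\emptyset'\le_TK_A\le_T\emptyset''$. Therefore $\mathbf d_e(A)$ is low if and only if $K_A\le_T\emptyset'$, high if and only if $\emptyset''\le_TK_A$, and high$_2$ if and only if $\emptyset'''\le_T(K_A)'$.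
\end{enumerate}

A \emph{listing} of a set $A$ is a total function $f\colon\mathbb N\to\mathbb N$ with range $A$. A nonempty set is c.e.\ in $D$ if and only if it has a listing computable in $D$, so listings stand in for the total degrees above $\mathbf d_e(A)$.

\begin{lemma}\label{lem:listings}
Let $A\ne\emptyset$ be c.e.\ in $\emptyset'$ and let $\mathbf a=\mathbf d_e(A)$.
\begin{enumerate}
\item[(a)] The local Soskov statement holds at $\mathbf a$ if and only if $A$ has a listing $f\le_T\emptyset'$ with $f'\le_TK_A$.
\item[(b)] The degree $\mathbf 0'_e$ is the only total degree in $[\mathbf a,\mathbf 0'_e]$ if and only if every listing $f\le_T\emptyset'$ of $A$ computes $\emptyset'$.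
\end{enumerate}
\end{lemma}

\begin{proof}
Two observations do the work. First, if $f\le_T\emptyset'$ is a listing of $A$, then $A$ is c.e.\ in $f$, so $\iota(f)$ is a total degree in $[\mathbf a,\mathbf 0'_e]$ by (F3). Second, if $\mathbf x\in[\mathbf a,\mathbf 0'_e]$ is total, then $\mathbf x=\iota(D)$ with $D\le_T\emptyset'$ and $A$ c.e.\ in $D$, so $A$ has a listing $f\le_TD\le_T\emptyset'$.

(a) Given $f$, let $\mathbf x=\iota(f)$. Then $\mathbf a'\le\mathbf x'$ by monotonicity, and $\mathbf x'=\iota(f')\le\iota(K_A)=\mathbf a'$. Conversely, given $\mathbf x=\iota(D)$ with $\mathbf x'=\mathbf a'$, we have $D'\le_TK_A$, and the listing $f\le_TD$ satisfies $f'\le_TD'\le_TK_A$.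

(b) If $\mathbf 0'_e$ is the only total degree in the interval and $f\le_T\emptyset'$ lists $A$, then $\iota(f)=\iota(\emptyset')$, so $\emptyset'\le_Tf$. Conversely, if all such listings compute $\emptyset'$ and $\mathbf x=\iota(D)$ lies in the interval, then $\emptyset'\le_Tf\le_TD\le_T\emptyset'$ for the listing $f\le_TD$, so $\mathbf x=\mathbf 0'_e$.
\end{proof}

\section{Listings with small jump}\label{sec:positive}

In this section $A$ is a nonempty set c.e.\ in $\emptyset'$, and $J=K_A$. We look for a listing $f\le_T\emptyset'$ of $A$ with $f'\le_TJ$.

\subsection{Forcing with strings over $A$}

We build $f$ as a union of finite strings of numbers with range contained in $A$. Strings are identified with their codes under a fixed computable bijection with $\mathbb N$; thus $\sigma\le t$ compares the code of $\sigma$ with $t$, while $\sigma\subseteq\tau$ means that $\tau$ extends $\sigma$. Three kinds of tasks have to be met: decide the jump of $f$, list every element of $A$, and make $f$ total. They are expressed by the sets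
\begin{align*}
S_{3e}&=\{\sigma:\varphi_e^\sigma(e)\text{ converges in at most }|\sigma|\text{ steps, querying only arguments below }|\sigma|\},\\
S_{3e+1}&=\{\sigma:e\in\operatorname{ran}\sigma\},\qquad S_{3e+2}=\{\sigma:|\sigma|\ge e\}.
\end{align*}
These sets are uniformly computable and closed under extension. Let $P(e,\sigma)$ say that $\sigma$ can be extended into $S_e$ inside $A$:
\[
P(e,\sigma)\iff\text{there is }\tau\supseteq\sigma\text{ with }\tau\in S_e\text{ and }\operatorname{ran}\tau\subseteq A.
\]
We call such a $\tau$ a \emph{witness} for $P(e,\sigma)$. The relation $P$ uses only positive information about $A$: the operator that contains $\langle\langle e,\sigma\rangle,\operatorname{ran}\tau\rangle$ for all $\tau\supseteq\sigma$ in $S_e$ reduces it to $A$. By (F2), $P$ is decidable in $J$.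

\begin{lemma}\label{lem:generic}
Let $\sigma_0\subseteq\sigma_1\subseteq\cdots$ be a $J$-computable sequence of strings with ranges contained in $A$. Suppose that for every $e$ there is $n$ with $\sigma_n\in S_e$ or $\neg P(e,\sigma_n)$. Then $f=\bigcup_n\sigma_n$ is a listing of $A$ and $f'\le_TJ$.
\end{lemma}

\begin{proof}
Since $A\ne\emptyset$, every $\sigma_n$ has arbitrarily long extensions with range in $A$; so $P(3e+2,\sigma_n)$ always holds, some $\sigma_n$ has length at least $e$, and $f$ is total. If $e\in A$, then $\sigma_n$ followed by $e$ is a witness for $P(3e+1,\sigma_n)$ for every $n$; so some $\sigma_n$ has $e$ in its range. Thus $\operatorname{ran}f=A$. To decide whether $e\in f'$, use $J$ to find $n$ with $\sigma_n\in S_{3e}$ or $\neg P(3e,\sigma_n)$. In the first case $\varphi_e^f(e)$ converges. In the second case it diverges, because otherwise a long initial segment of $f$ would be a witness for $P(3e,\sigma_n)$.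
\end{proof}

\begin{example}\label{ex:low}
With oracle $J$ the hypothesis of Lemma~\ref{lem:generic} is met directly: let $\sigma_0$ be the empty string, let $\sigma_{e+1}$ be the least witness for $P(e,\sigma_e)$ if $P(e,\sigma_e)$ holds, and let $\sigma_{e+1}=\sigma_e$ otherwise. The witness is found with oracle $J$ because $A\le_TJ$. Nothing here uses that $A$ is $\Sigma^0_2$, and $\iota(f)$ is a total degree as in Soskov's theorem. But the listing is only known to be computable in $J$, which may be as complicated as $\emptyset''$. If $\mathbf d_e(A)$ is low, then $J\le_T\emptyset'$, so $f\le_T\emptyset'$ and the local Soskov statement holds.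
\end{example}

In general $\emptyset'$ cannot decide $P$. It can only search for a witness, watching $A$ being enumerated, and it does not know when to give up. The oracle $J$ computes a bound $g$ on the length of all successful searches. We do not need $\emptyset'$ to compute $g$: the hypothesis of Lemma~\ref{lem:generic} allows each $S_e$ to be treated at any later step, so it is enough to wait longer than $g$ prescribes infinitely often.

\subsection{Escaping $J$-computable bounds}

Say that $g$ \emph{dominates} $q$ if $g(t)\ge q(t)$ for all but finitely many $t$. The next lemma is one direction of Martin's domination theorem, relativized. It is the only place where the hypothesis of Theorem~\ref{thm:B} enters.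

\begin{lemma}\label{lem:martin}
If $\emptyset'\le_TJ$ and $\emptyset'''\not\le_TJ'$, then no function $g\le_TJ$ dominates all total $\emptyset'$-computable functions.
\end{lemma}

\begin{proof}
Suppose that $g\le_TJ$ does, and let $T=\{e:\varphi_e^{\emptyset'}\text{ is total}\}$. We claim that
\[
e\in T\iff\exists k\,\forall n\ \bigl(\varphi_e^{\emptyset'}(n)\text{ converges in at most }g(n)+k\text{ steps}\bigr).
\]
The right side implies totality. If $e\in T$, the running time of $\varphi_e^{\emptyset'}$ is a total $\emptyset'$-computable function; $g$ bounds it at all but finitely many $n$, and a suitable $k$ covers the exceptions. The condition in parentheses is decidable in $J$, so $T$ is $\Sigma_2$ relative to $J$. Also $T$ is $\Pi_2$ relative to $\emptyset'$, hence relative to $J$. By Post's theorem, a set that is both $\Sigma_2$ and $\Pi_2$ relative to $J$ is computable in $J'$. But $T$ is complete among the sets that are $\Pi_2$ relative to $\emptyset'$, so $T\equiv_T\emptyset'''$, and $\emptyset'''\le_TJ'$.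
\end{proof}

The lemma gives a $\emptyset'$-computable function that exceeds $g$ at infinitely many arguments $t$, over which we have no control. The construction needs more. If all objects present at step $n$ are bounded by $p(n)$, then the search at step $n$ must run beyond $g(p(n))$, and it produces objects bounded by its own length $p(n+1)$. So $g$ has to be exceeded along the sequence $p$ itself. Escaping $g\circ g$ instead of $g$ achieves this.

\begin{lemma}\label{lem:iterate}
Assume $\emptyset'\le_TJ$ and $\emptyset'''\not\le_TJ'$. Let $g\le_TJ$ be nondecreasing and let $b\in\mathbb N$. There is a strictly increasing function $p\le_T\emptyset'$ with $p(0)=b$ and $p(n+1)>g(p(n))$ for infinitely many $n$.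
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:martin}, some total $q_0\le_T\emptyset'$ has $q_0(t)>g(g(t))$ for infinitely many $t$. The function $q(t)=t+1+\max_{s\le t}q_0(s)$ has the same property, is strictly increasing, and satisfies $q(t)>t$. Let $p(0)=b$ and $p(n+1)=q(p(n))$. Take $t\ge b$ with $q(t)>g(g(t))$ and let $n$ be such that $p(n)\le t<p(n+1)$. If $p(n+1)\le g(p(n))$, then $p(n+1)\le g(t)$, and so
\[
p(n+2)=q(p(n+1))\ge q(t)>g(g(t))\ge g(p(n+1)).
\]
Thus the desired inequality holds at $n$ or at $n+1$. As $t$ grows, so does $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathbf a=\mathbf d_e(A)\le\mathbf 0'_e$ be not high$_2$. If $A=\emptyset$, take $\mathbf x=\mathbf 0_e$. So let $A\ne\emptyset$. By (F5), $A$ is c.e.\ in $\emptyset'$, and $J=K_A$ satisfies $\emptyset'\le_TJ$ and $\emptyset'''\not\le_TJ'$. Let $A_0\subseteq A_1\subseteq\cdots$ be a $\emptyset'$-computable sequence of finite sets with union $A$.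

\emph{The bound.} There is a nondecreasing $g\le_TJ$ such that for all $e\le t$ and $\sigma\le t$ with $P(e,\sigma)$ there is a witness $\tau\le g(t)$ with $\operatorname{ran}\tau\subseteq A_{g(t)}$. Indeed, $J$ finds the finitely many pairs $e,\sigma\le t$ with $P(e,\sigma)$ and, since it computes the sequence $(A_r)$, searches for the least $r\ge g(t-1)$ that works for all of them. Let $p$ be given by Lemma~\ref{lem:iterate}, with $b$ the code of the empty string.

\emph{The construction.} Let $\sigma_0$ be the empty string. Given $\sigma_n\le p(n)$ with $\operatorname{ran}\sigma_n\subseteq A$, say that $e$ \emph{needs attention} if $e\le p(n)$, $\sigma_n\notin S_e$, and there is $\tau\supseteq\sigma_n$ with $\tau\le p(n+1)$, $\tau\in S_e$ and $\operatorname{ran}\tau\subseteq A_{p(n+1)}$. If some $e$ needs attention, take the least one and let $\sigma_{n+1}$ be the least such $\tau$ for it. Otherwise let $\sigma_{n+1}=\sigma_n$. In both cases $\sigma_{n+1}\le p(n+1)$ and $\operatorname{ran}\sigma_{n+1}\subseteq A$. All searches are bounded, so the sequence $(\sigma_n)$ is computable in $\emptyset'$, hence in $J$.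

\emph{The hypothesis of Lemma~\ref{lem:generic} holds.} Suppose that it fails for $e$, so that $\sigma_n\notin S_e$ and $P(e,\sigma_n)$ for all $n$. Choose $n_0\ge e$ so large that every $S_{e'}$ with $e'<e$ that contains some $\sigma_k$ already contains $\sigma_{n_0}$; this is possible because the sets $S_{e'}$ are closed under extension. Choose $n\ge n_0$ with $p(n+1)>g(p(n))$. Then $e\le n\le p(n)$ and $\sigma_n\le p(n)$, so $P(e,\sigma_n)$ has a witness $\tau\le g(p(n))<p(n+1)$ with range in $A_{g(p(n))}\subseteq A_{p(n+1)}$. Hence $e$ needs attention at step $n$, and for some $e'\le e$ we have $\sigma_n\notin S_{e'}$ and $\sigma_{n+1}\in S_{e'}$. If $e'<e$, then $\sigma_{n_0}\in S_{e'}$ by the choice of $n_0$, and so $\sigma_n\in S_{e'}$, which is false. So $e'=e$ and $\sigma_{n+1}\in S_e$, contrary to assumption.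

By Lemma~\ref{lem:generic}, $f=\bigcup_n\sigma_n$ is a listing of $A$ with $f'\le_TK_A$. It is total and $(\sigma_n)$ is computable in $\emptyset'$, so $f\le_T\emptyset'$. Lemma~\ref{lem:listings}(a) completes the proof.
\end{proof}

\section{An upwards properly $\Sigma^0_2$ degree that is not high}\label{sec:negative}

\subsection{Requirements}

Let $K=\emptyset'$, with a computable enumeration $K_0\subseteq K_1\subseteq\cdots$, and let $m(q)$ be the least $t$ with $K_t\cap[0,q]=K\cap[0,q]$. The function $m$ is nondecreasing and computable in $\emptyset'$, and for every $t\ge m(q)$ we have $q\in K$ if and only if $q\in K_t$. Let $(\Psi_i)$ list the Turing functionals. The \emph{use} of a convergent computation is the least number $u$ greater than all oracle queries, and $K_A{\upharpoonright}u=K_A\cap[0,u)$.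

By a construction computable in $\emptyset'$, in which numbers are put into sets and never removed, we build a set $A\neq\emptyset$ and an auxiliary set $E$. Both are then c.e.\ in $\emptyset'$. The requirements are, for all $i$:
\begin{align*}
N_i:&\quad E\ne\Psi_i^{K_A};\\
M_i:&\quad\text{if }\varphi_i^{\emptyset'}\text{ is a listing of }A\text{, then }K\le_T\varphi_i^{\emptyset'}.
\end{align*}

\begin{proof}[The requirements imply Theorem~\ref{thm:A}]
Let $\mathbf a=\mathbf d_e(A)\le\mathbf 0'_e$. The requirements $N_i$ give $E\not\le_TK_A$, while $E\le_T\emptyset''$. So $\emptyset''\not\le_TK_A$, and $\mathbf a'<\mathbf 0''_e$ by (F5); in particular $\mathbf a\ne\mathbf 0'_e$. Every listing $f\le_T\emptyset'$ of $A$ is some $\varphi_i^{\emptyset'}$, so by the requirements $M_i$ and Lemma~\ref{lem:listings}(b) the only total degree in $[\mathbf a,\mathbf 0'_e]$ is $\mathbf 0'_e$. Its jump $\mathbf 0''_e$ is not below $\mathbf a'$.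
\end{proof}

\subsection{The strategies}\label{sub:strategies}

\emph{One requirement $M_i$.} Let $f=\varphi_i^{\emptyset'}$. With oracle $\emptyset'$ we see at stage $s$ a finite initial segment $f[s]$ of $f$. We have no control over $f$, but if $f$ lists $A$, it cannot safely output a number before we have put that number into $A$. So we can force $f$ to list chosen numbers late. Reserve an infinite computable set $C$ disjoint from the current $A$, and obey the following rule.

\begin{quote}
\emph{Timing rule.} A number $a\in C$ may enter $A$ at stage $s$ only if $m(a)\le|f[s]|$ and $a\notin\operatorname{ran}f[s]$.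
\end{quote}

\noindent If $f$ lists $A$ and $f(k)=a\in C$, then $a$ entered $A$ at a stage $s$ with $a\notin\operatorname{ran}f[s]$, so $k\ge|f[s]|\ge m(a)$. The position of $a$ in the listing bounds the settling time of $K$ up to $a$, and if infinitely many elements of $C$ are in $A$, then $f$ computes $K$. The strategy is therefore: each time $f[s]$ has grown, put the least missing element of $C$ into $A$ if the timing rule allows it; but if $f[s]$ ever shows an element of $C$ that is not in $A$, stop for good, so that $\operatorname{ran}f\ne A$. There are two kinds of behavior. In the \emph{finite outcome}, $f$ is partial or has been caught in this way, and $C$ stops receiving elements. In the \emph{infinite outcome}, all of $C$ enters $A$. The oracle $\emptyset'$ cannot tell in advance which outcome occurs, so other strategies guess, on a tree.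

\medskip
\emph{The requirements $N_i$ alone.} The usual diagonalization picks a witness $d$, waits until $\Psi_i^{K_A}(d)=0$ with some use $u$ for the current finite set $A$, puts $d$ into $E$, and preserves $K_A{\upharpoonright}u$. By monotonicity, what is in $K_A$ stays there. The difficulty is the negative information: $\langle e,x\rangle\notin K_A$ is destroyed as soon as $A$ contains any finite $F$ with $\langle x,F\rangle\in\Phi_e$, and these sets $F$ may lie anywhere in $\mathbb N$. No finite restraint on $A$ preserves $K_A{\upharpoonright}u$, and freezing $A$ altogether leaves no room for the requirements $M_j$.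

The way out is to destroy the fragile negative information ourselves. In the absence of the $M_j$ this is very simple. On seeing $\Psi_i^{K_A}(d)=0$ with use $u$, ask $\emptyset'$ whether $K_A{\upharpoonright}u=K_{\mathbb N}{\upharpoonright}u$. If so, put $d$ into $E$; whatever enters $A$ later, $K_A{\upharpoonright}u$ is squeezed between two equal sets, and the computation survives. If not, compactness gives a finite $Z$ with $K_{A\cup Z}{\upharpoonright}u\ne K_A{\upharpoonright}u$; put $Z$ into $A$ and look again at the next stage. Suppose that the first case never occurs and yet $\Psi_i^{K_A}(d)=0$ for the final set $A$, with use $u$. At a late stage $K_A{\upharpoonright}u$ has its final value, the computation is visible, and the second case enlarges $K_A{\upharpoonright}u$ once more, which is absurd. So $N_i$ is met without any restraint. This cannot be combined with the $M_j$ as it stands, since it ignores the timing rule, and if $A$ became cofinite it would have a computable listing. The remedy is to replace $\mathbb N$ by $A\cup R$, where the \emph{room} $R$ omits finitely many reserved sets $C$. After diagonalizing, the strategy has to keep the omitted sets, and only those, from receiving new elements.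

\medskip
\emph{$M_j$ above $N_i$.} Let $C$ be the set reserved by $M_j$. A strategy for $N_i$ that guesses the finite outcome omits $C$ from its room; if the guess is right, $C$ is frozen anyway. A strategy that guesses the infinite outcome cannot freeze $C$, so $C$ must be part of its room. Then the set $Z$ may contain elements of $C$, and these are subject to the timing rule. So the strategy waits until $|f[s]|$ exceeds $m(a)$ for all such $a$; we then call $Z$ \emph{ripe}. Under a correct guess $|f[s]|\to\infty$, and each fixed $Z$ ripens.

\medskip
\emph{$N_i$ above other strategies.} The strategy for $N_i$ diagonalizes only once, and at that point it can cancel all strategies below it. But it may enumerate sets $Z$ infinitely often: each $Z$ may destroy the current computation, and a new one with larger use may appear. So the enumeration of a set $Z$ must injure no one. Hence the room of $N_i$ also omits the sets reserved or frozen by strategies of \emph{lower} priority. This creates the one real danger in the construction: while $N_i$ waits for $Z$ to ripen, the strategies below it might reserve or freeze sets that meet $Z$, push $Z$ out of the room, do the same to the next candidate, and so on forever. We prevent this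 by reserving only sets that avoid every $Z$ considered so far. Lemma~\ref{lem:propagation} then shows that a candidate, once in the room, stays in the room.

\subsection{The construction}

\emph{The tree.} Nodes are binary strings. A node $\nu$ of length $2i$ is an \emph{N-node}; it works for $N_i$ and its only child is $\nu^\frown0$. A node $\mu$ of length $2i+1$ is an \emph{M-node}; it works for $M_i$ and has the children $\mu^\frown0$ (the infinite outcome) and $\mu^\frown1$ (the finite outcome). For such $\mu$ let $f_\mu=\varphi_i^{\emptyset'}$, and let $f_\mu[s]$ be the longest initial segment of $f_\mu$ of length at most $s$ all of whose values converge within $s$ steps. Then $f_\mu[s]\subseteq f_\mu[s+1]$. A node $\rho$ is \emph{to the right of} $\tau$, and $\tau$ is \emph{to the left of} $\rho$, if $\mu^\frown0\subseteq\tau$ and $\mu^\frown1\subseteq\rho$ for some M-node $\mu$.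

\medskip
\emph{Columns and parameters.} \emph{Column $c$} is the set $\{\langle c,k\rangle:k\in\mathbb N\}$; the columns partition $\mathbb N$. At any time a node is \emph{active} or \emph{inactive}. An active M-node $\mu$ has a column index $c_\mu$, with column $C_\mu$, and a length $\ell_\mu$. An active N-node $\nu$ has a witness $d_\nu$ and possibly a \emph{restraint} $h_\nu$, a finite set of column indices; if $h_\nu$ is defined, $\nu$ is \emph{done}. To \emph{initialize} a node is to make it inactive and cancel its parameters; so a done node is always active. A column index is \emph{mentioned} when it is assigned to an M-node or when step (N4) below says so. A \emph{fresh} index is one larger than all indices mentioned so far, and a \emph{fresh} witness is one never used before. At the start all nodes are inactive, $E=\emptyset$, $A=\{\langle0,0\rangle\}$, and the index $0$ is mentioned.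

\medskip
\emph{Stage $s$.} Nodes are visited one after the other, starting with the root. The stage ends after the visit to a node of length $s$, or when step (N3) is performed. The letter $A$ and all parameters refer to current values. At each visit the first case that applies is carried out.

\medskip
\noindent\emph{Visit to an M-node $\mu$.}
\begin{enumerate}
\item[(M1)] If $\mu$ is inactive: make it active, assign a fresh index $c_\mu$, set $\ell_\mu=|f_\mu[s]|$, and go to $\mu^\frown1$.
\item[(M2)] If some element of $C_\mu\setminus A$ is in $\operatorname{ran}f_\mu[s]$: go to $\mu^\frown1$.
\item[(M3)] If $|f_\mu[s]|>\ell_\mu$: call $s$ a \emph{$\mu$-expansionary} stage. Set $\ell_\mu=|f_\mu[s]|$ and initialize all nodes extending $\mu^\frown1$. Then let $a=\min(C_\mu\setminus A)$, and put $a$ into $A$ if $m(a)\le|f_\mu[s]|$. Go to $\mu^\frown0$.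
\item[(M4)] Otherwise go to $\mu^\frown1$.
\end{enumerate}

\noindent\emph{Visit to an N-node $\nu$ of length $2i$.} Let $H_\nu$ be the finite set consisting of all $c_\mu$ with $\mu$ an active M-node and $\mu^\frown0\not\subseteq\nu$, and of all elements of $h_{\nu'}$ for done N-nodes $\nu'\ne\nu$. The \emph{room} of $\nu$ is the computable set $R_\nu=\{\langle c,k\rangle:c\notin H_\nu\}$.
\begin{enumerate}
\item[(N1)] If $\nu$ is inactive: make it active, assign a fresh witness $d_\nu$, and go to $\nu^\frown0$. If $\nu$ is done: go to $\nu^\frown0$.
\item[(N2)] If it is not the case that $\Psi_i^{K_A}(d_\nu)$ converges to $0$ within $s$ steps: go to $\nu^\frown0$. In the remaining cases let $u$ be the use of this computation.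
\item[(N3)] If $K_A{\upharpoonright}u=K_{A\cup R_\nu}{\upharpoonright}u$: put $d_\nu$ into $E$, set $h_\nu=H_\nu$, initialize all proper extensions of $\nu$, and end the stage.
\item[(N4)] Otherwise let $Z$ be the finite set of least canonical index with $Z\subseteq R_\nu$ and $K_{A\cup Z}{\upharpoonright}u\ne K_A{\upharpoonright}u$; it exists by (F1). Mention the indices of all columns that meet $Z$. Call $Z$ \emph{ripe} if $m(a)\le|f_\mu[s]|$ for every M-node $\mu$ with $\mu^\frown0\subseteq\nu$ and every $a\in(Z\cap C_\mu)\setminus A$. If $Z$ is ripe, put its elements into $A$. Go to $\nu^\frown0$.
\end{enumerate}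

In (N3) the restraint contains all of $H_\nu$, including the columns and restraints of the nodes that are about to be initialized: the test in (N3) says nothing about elements outside $R_\nu$, so $\nu$ itself must take over their protection.

The construction is computable in $\emptyset'$. At each point $A$ is finite and only finitely many indices have been mentioned. The sets $K_A$, $K_{A\cup Z}$ and $K_{A\cup R_\nu}$ are c.e.\ with known indices by (F1), so $\emptyset'$ decides membership in them, runs $\Psi_i^{K_A}(d_\nu)$ for $s$ steps, and carries out the search in (N4). The function $m$ and the strings $f_\mu[s]$ are computable in $\emptyset'$.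

\subsection{Restraints and columns}

A \emph{moment} is a point of the construction between two consecutive actions. We record some facts that follow from the form of the construction.

\begin{enumerate}
\item[(I1)] For nodes $\rho$ and $\tau$, exactly one of the following holds: $\rho\subsetneq\tau$; $\rho\supseteq\tau$; $\rho$ is to the left of $\tau$; $\rho$ is to the right of $\tau$. (Incomparable nodes split at an M-node, since N-nodes have one child.) A node to the right of $\tau$ is to the right of every extension of $\tau$.
\item[(I2)] If $\tau$ is visited at stage $s$, then every node to the right of $\tau$ is initialized at stage $s$ before this visit and is not visited at stage $s$; so it is inactive during the visit. The reason is that a step from $\mu$ to $\mu^\frown0$ is taken only in (M3). In the same way, when $\mu$ puts a number into $A$ in (M3), all nodes to the right of $\mu^\frown0$ are inactive: they are to the right of $\mu$ or extend $\mu^\frown1$.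
\item[(I3)] Nodes are initialized only in (M3) and (N3), and whenever a node is initialized, so are all its extensions.
\item[(I4)] An index is never assigned after it has been mentioned; in particular it is assigned at most once. Every element of a restraint is an index assigned earlier (by induction on the moments at which restraints are defined). Every element of $A$ lies in a column whose index has been mentioned.
\end{enumerate}

Restraints are inherited: an index in $h_{\nu'}$ passes into $H_\nu$ and from there into $h_\nu$. We need to know that certain indices never reach certain restraints along such a chain. The following lemma handles both situations in which this matters.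

\begin{lemma}\label{lem:propagation}
Let $\tau$ be a node, $c$ a column index, and $I$ an interval of moments with first moment $r$. Suppose that
\begin{enumerate}
\item[(i)] at moment $r$, the index $c$ belongs to the restraint of no done node;
\item[(ii)] during $I$, no N-node that is a proper initial segment of $\tau$ or lies to the left of $\tau$ performs \textup{(N3)};
\item[(iii)] during $I$, whenever $c=c_\mu$ for an active M-node $\mu$, we have $\mu^\frown0\subseteq\tau$.
\end{enumerate}
Then at every moment of $I$, every done node $\nu$ with $c\in h_\nu$ lies to the right of $\tau$.
\end{lemma}

\begin{proof}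
Let $\nu$ be done with $c\in h_\nu$ at a moment of $I$. If this value of $h_\nu$ had been defined before $r$, then $\nu$ would have been done with the same restraint at $r$, contrary to (i). So it was defined during $I$, and by (ii) and (I1) the node $\nu$ extends $\tau$ or lies to its right. It therefore suffices to show that during $I$ no node extending $\tau$ defines a restraint containing $c$.

Suppose otherwise and consider the first time during $I$ that some $\nu\supseteq\tau$ does so. Then $c\in H_\nu$ at this visit. If $c=c_\mu$ with $\mu$ active, then $\mu^\frown0\subseteq\tau\subseteq\nu$ by (iii), so this is not the reason for $c\in H_\nu$. Hence $c\in h_{\nu'}$ for a done node $\nu'\ne\nu$. By the first paragraph, $h_{\nu'}$ was defined earlier during $I$, and $\nu'$ extends $\tau$ or lies to its right. It does not extend $\tau$, because we considered the first such event. If it lies to the right of $\tau$, it lies to the right of $\nu$ and is inactive during the visit to $\nu$ by (I2). Both cases are impossible.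
\end{proof}

\begin{lemma}[Restraints are respected]\label{lem:restraint}
While an N-node $\nu$ is done, no element of a column with index in $h_\nu$ enters $A$.
\end{lemma}

\begin{proof}
The node $\nu$ itself enumerates nothing while it is done. An N-node $\nu'\ne\nu$ enumerates only elements of $R_{\nu'}$, and $h_\nu\subseteq H_{\nu'}$. An M-node $\mu$ enumerates only elements of $C_\mu$. So it suffices to show: at the moment when an M-node $\mu$ puts a number into $A$, the index $c_\mu$ is in the restraint of no done node.

Apply Lemma~\ref{lem:propagation} with $\tau=\mu^\frown0$, $c=c_\mu$, and $I$ the interval from the moment $r$ just after $c$ was assigned to $\mu$ up to the moment of the enumeration. The node $\mu$ is not initialized during $I$. Condition (i) holds by (I4), since the restraints present at $r$ consist of indices assigned before $c$. Condition (iii) holds since $c$ is assigned to $\mu$ only. For (ii), an N-node properly contained in $\mu^\frown0$ is properly contained in $\mu$, and its step (N3) would initialize $\mu$. An N-node to the left of $\mu^\frown0$ is to the left of $\mu$; if it performed (N3) during $I$, at stage $s'$, then by (I2) $\mu$ would be initialized and not visited at stage $s'$, so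 $r$ would belong to an earlier stage and the initialization would fall in $I$. Thus the lemma applies, and at the moment of the enumeration every done node with $c_\mu$ in its restraint lies to the right of $\mu^\frown0$. By (I2) these nodes are inactive, so there is none.
\end{proof}

\begin{lemma}[The timing rule is obeyed]\label{lem:timing}
When $c_\mu$ is assigned, $C_\mu\cap A=\emptyset$. If $a\in C_\mu$ enters $A$ at a stage $s$ before $\mu$ is next initialized, then $m(a)\le|f_\mu[s]|$ and $a\notin\operatorname{ran}f_\mu[s]$.
\end{lemma}

\begin{proof}
The first claim holds by freshness and (I4). For the second, other M-nodes enumerate only from their own columns, and an N-node $\nu$ with $\mu^\frown0\not\subseteq\nu$ has $c_\mu\in H_\nu$. So $a$ is enumerated by $\mu$ in (M3), or by an N-node $\nu\supseteq\mu^\frown0$ as an element of a ripe set $Z$. In both cases $m(a)\le|f_\mu[s]|$, and $\mu$ performs (M3) at stage $s$. So (M2) did not apply at the visit to $\mu$, which means that $C_\mu\cap\operatorname{ran}f_\mu[s]$ was contained in $A$ at the beginning of that visit. As $a$ was not yet in $A$, we get $a\notin\operatorname{ran}f_\mu[s]$.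
\end{proof}

\subsection{The true path and the requirements}

Define the \emph{true path} from the root as follows: after an N-node $\nu$ take $\nu^\frown0$; after an M-node $\mu$ take $\mu^\frown0$ if there are infinitely many $\mu$-expansionary stages, and $\mu^\frown1$ otherwise.

\begin{lemma}\label{lem:truepath}
Every node on the true path is visited infinitely often and initialized only finitely often.
\end{lemma}

\begin{proof}
We use induction along the path. The root is visited at every stage and never initialized. Assume the claim for $\tau$, and consider only stages $s>|\tau|$ after the last initialization of $\tau$.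

Let $\tau$ be an N-node. It performs (N3) at most once more, because afterwards it stays done, and every other visit leads to $\tau^\frown0$. The child $\tau^\frown0$ is initialized by (M3) of a node $\mu$ with $\mu^\frown1\subseteq\tau$, by (N3) of a node $\nu\subsetneq\tau$, or by (N3) of $\tau$. The first two events also initialize $\tau$, and the third happens at most once more.

Let $\tau$ be an M-node. A visit to $\tau$ leads to $\tau^\frown0$ at $\tau$-expansionary stages and to $\tau^\frown1$ otherwise, so the child on the true path is visited infinitely often. The child $\tau^\frown0$ is initialized only together with $\tau$. The child $\tau^\frown1$ is initialized only together with $\tau$ or at $\tau$-expansionary stages, and these are finite in number if $\tau^\frown1$ is on the true path.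
\end{proof}

Let $A^*$ denote the final value of $A$, the set that the requirements refer to.

\begin{lemma}\label{lem:M}
Every requirement $M_i$ is satisfied.
\end{lemma}

\begin{proof}
Let $\mu$ be the node of length $2i+1$ on the true path. By Lemma~\ref{lem:truepath} it receives a final column $C$ and is never initialized afterwards; we consider only later visits. Assume that $f=f_\mu$ is a listing of $A^*$.

Step (M2) never applies. Suppose that it applies at stage $s$ because of $a\in C\setminus A$ with $a\in\operatorname{ran}f_\mu[s]$. Then $a\in\operatorname{ran}f_\mu[s']$ for all $s'\ge s$, so by Lemma~\ref{lem:timing} the number $a$ never enters $A$. This contradicts $\operatorname{ran}f=A^*$.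

Since $f$ is total, $|f_\mu[s]|\to\infty$; as $\mu$ is visited infinitely often and (M2) does not apply, there are infinitely many $\mu$-expansionary stages. It follows that $C\subseteq A^*$: otherwise $a=\min(C\setminus A^*)$ equals $\min(C\setminus A)$ from some point on, and (M3) puts it into $A$ at a late expansionary stage with $|f_\mu[s]|\ge m(a)$.

To decide whether $q\in K$ with oracle $f$, search for $k$ such that $a=f(k)$ is in $C$ and $a\ge q$; the search succeeds because $C\subseteq\operatorname{ran}f$ is infinite. By Lemma~\ref{lem:timing}, $a$ entered $A$ at a stage $s$ with $a\notin\operatorname{ran}f_\mu[s]$ and $m(a)\le|f_\mu[s]|$. So $k\ge|f_\mu[s]|\ge m(a)\ge m(q)$, and $q\in K$ if and only if $q\in K_k$.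
\end{proof}

\begin{lemma}\label{lem:N}
Every requirement $N_i$ is satisfied.
\end{lemma}

\begin{proof}
Let $\nu$ be the node of length $2i$ on the true path. We consider only moments after $\nu$ has received its final witness $d$; it is not initialized any more. Since witnesses are fresh, $d$ can enter $E$ only through step (N3) of $\nu$.

\emph{Case 1: $\nu$ performs \textup{(N3)}.} Let $A_0$, $R$ and $u$ be the values of $A$, $R_\nu$ and the use at that visit. From then on $\nu$ is done, and $R$ is the union of the columns with index outside $h_\nu$. By Lemma~\ref{lem:restraint}, $A_0\subseteq A^*\subseteq A_0\cup R$. By monotonicity,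
\[
K_{A_0}{\upharpoonright}u\subseteq K_{A^*}{\upharpoonright}u\subseteq K_{A_0\cup R}{\upharpoonright}u=K_{A_0}{\upharpoonright}u .
\]
Hence $\Psi_i^{K_{A^*}}(d)=0$, while $E(d)=1$.

\emph{Case 2: $\nu$ does not perform \textup{(N3)}.} Then $E(d)=0$ and $\nu$ is never done. Suppose for a contradiction that $\Psi_i^{K_{A^*}}(d)=0$, with use $u$. By (F1), from some moment on $K_A{\upharpoonright}u=K_{A^*}{\upharpoonright}u$. So at all sufficiently late visits to $\nu$ the computation $\Psi_i^{K_A}(d)=0$ is seen, with the same use $u$, and (N4) is performed. Fix such a visit. Let $Z_0$ be the set chosen, let $A_0$ be the value of $A$ when it is chosen, and let $r$ be the moment just after the columns of $Z_0$ have been mentioned.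

\emph{Claim: $Z_0\subseteq R_\nu$ at every later visit to $\nu$.} Let $c$ be the index of a column that meets $Z_0$. At moment $r$ we have $c\notin H_\nu$, and $c$ has been mentioned. We apply Lemma~\ref{lem:propagation} with $\tau=\nu$ and $I$ the interval of all moments from $r$ on. Condition (i) holds because $c\notin H_\nu$ at $r$ and $\nu$ is not done. Condition (ii) holds because a step (N3) by a proper initial segment of $\nu$, and a visit to a node to the left of $\nu$ at a later stage, would each cause $\nu$ to be initialized. For (iii), let $c=c_\mu$ with $\mu$ active at a moment of $I$. By (I4), $c$ was assigned before $r$, so $\mu$ was already active with index $c$ at $r$; since $c\notin H_\nu$ at $r$, we have $\mu^\frown0\subseteq\nu$. Now consider a later visit to $\nu$. By (iii), $c$ is not in $H_\nu$ as the index of an active M-node. By the lemma, every done node with $c$ in its restraint lies to the right of $\nu$, and by (I2) such nodes are inactive during the visit. So $c\notin H_\nu$, which proves the claim.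

At every later visit to $\nu$,
\[
K_{A\cup Z_0}{\upharpoonright}u\supseteq K_{A_0\cup Z_0}{\upharpoonright}u\supsetneq K_{A_0}{\upharpoonright}u=K_{A^*}{\upharpoonright}u=K_A{\upharpoonright}u .
\]
With the claim, this shows that $Z_0$ remains a candidate in (N4), so the chosen set $Z$ has canonical index at most that of $Z_0$. Thus only finitely many sets are ever chosen, and there is a bound $b$ on $m(a)$ for all their elements $a$. Let $\mu$ be an M-node with $\mu^\frown0\subseteq\nu$. It is not initialized any more, by (I3), and every visit to $\nu$ takes place at a $\mu$-expansionary stage; so $|f_\mu[s]|$ strictly increases from one visit to $\nu$ to the next. There are finitely many such $\mu$, so at some visit $|f_\mu[s]|\ge b$ for all of them. Then the chosen $Z$ is ripe and enters $A$. This gives $A\cup Z\subseteq A^*$ and $K_{A\cup Z}{\upharpoonright}u\supsetneq K_A{\upharpoonright}u=K_{A^*}{\upharpoonright}u$, contrary to monotonicity. Hence $\Psi_i^{K_{A^*}}(d)$ diverges or differs from $0=E(d)$.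
\end{proof}

Lemmas~\ref{lem:M} and~\ref{lem:N} complete the proof of Theorem~\ref{thm:A}.

\begin{remark}
The restriction of $M_i$ to $\emptyset'$-computable listings is used in one place: the construction must see the segments $f_\mu[s]$ in order to obey the timing rule. It cannot be dropped. By Example~\ref{ex:low}, the set $A^*$ has a listing $f\le_TK_{A^*}$ with $f'\le_TK_{A^*}$, and this $f$ does not compute $\emptyset'$, since otherwise $\emptyset''\le_Tf'\le_TK_{A^*}$.
\end{remark}

\section{The local Soskov statement and the jump classes}\label{sec:classes}

We need total degrees that are high$_2$ but not high. They come from two applications of Sacks's jump theorem, which we recall in relativized form: if $S$ is c.e.\ in $X'$ and $C\le_TX'$ is not computable in $X$, then there is a set $W$ c.e.\ in $X$ with $(W\oplus X)'\equiv_TS\oplus X'$ and $C\not\le_TW\oplus X$. Taking $X=\emptyset'$, $S=\emptyset'''$ and $C=\emptyset''$ gives a set $V=W\oplus\emptyset'$ that is c.e.\ in $\emptyset'$ and satisfies $V'\equiv_T\emptyset'''$ and $\emptyset''\not\le_TV$. Taking $X=\emptyset$, $S=V$ and $C=\emptyset'$ gives a c.e.\ set $U$ with $U'\equiv_TV$. Then $U''\equiv_T\emptyset'''$ and $\emptyset''\not\le_TU'$, so by (F3) and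 (F4) the total degree $\iota(U)\le\mathbf 0'_e$ is high$_2$ and not high.

\begin{proof}[Proof of Corollary~\ref{cor:C}]
(1) If $\mathbf a$ is high, then $\mathbf x=\mathbf 0'_e$ is total and $\mathbf x'=\mathbf 0''_e=\mathbf a'$. If $\mathbf a$ is not high$_2$, apply Theorem~\ref{thm:B}. The degree of Theorem~\ref{thm:A} is not high and the statement fails at it; by Theorem~\ref{thm:B} it must be high$_2$. The degree $\iota(U)$ above is high$_2$ and not high, and the statement holds at it because it is total.

(2) Let $\mathbf a$ be upwards properly $\Sigma^0_2$ and suppose that it is not high$_2$. Theorem~\ref{thm:B} gives a total $\mathbf x\in[\mathbf a,\mathbf 0'_e]$ with $\mathbf x'=\mathbf a'$. No total degree lies in $[\mathbf a,\mathbf 0'_e)$, so $\mathbf x=\mathbf 0'_e$ and $\mathbf a'=\mathbf 0''_e$. Then $\mathbf a$ is high, hence high$_2$, a contradiction. The degree of Theorem~\ref{thm:A} is upwards properly $\Sigma^0_2$ and not high.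
\end{proof}

\begin{thebibliography}{1}

\bibitem{jumphierarchy}
\emph{The jump hierarchy in the enumeration degrees},
\texttt{https://people.math.wisc.edu/\~{}soskova/preprints/JumpClasses.pdf}.

\end{thebibliography}
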